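# M-shaped forbidden sequences and polynomials in the inverse Ackermann function

## 1. A word in two letters for every occurrence

A **blocked sequence** is a finite sequence cut into consecutive pieces, $S=B_1B_2\cdots B_m$, where each *block* $B_q$ (possibly empty) consists of distinct symbols. A symbol may occur in many blocks. An **occurrence** is a pair $(B,a)$ with $a\in B$, so $|S|$ is the number of occurrences. We read $S$ from left to right and speak of this direction as time.

Hang the blocks on a tree. Let $\mathcal T$ be an ordered full binary tree (each internal node has a left and a right child) whose leaves, from left to right, are $B_1,\dots,B_m$. The leaves below a node form an interval of blocks. We say that a symbol occurs in a subtree if it occurs in a block that is a leaf of this subtree.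

**Definition (tree string).** Let $x$ be a node whose subtree contains the symbol $a$. Walk from the root down to $x$. At each proper ancestor $z$ of $x$, look at the child of $z$ that is *not* on the path. If $a$ occurs in its subtree, write $\mathsf L$ if the path goes left at $z$ and $\mathsf R$ if it goes right; if $a$ does not occur there, write nothing. The resulting word is $\mathrm{str}(a,x)$. Let $\mathrm{alt}(a,x)$ be the number of adjacent unequal letters of this word. For an occurrence put $\mathrm{alt}(B,a)=\mathrm{alt}(a,B)$, and let $N_h(S,\mathcal T)$ be the number of occurrences with $\mathrm{alt}\le h$.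

So a letter $\mathsf R$ at $z$ says that $a$ also occurs *earlier*, in the left subtree of $z$. A letter $\mathsf L$ says that $a$ also occurs *later*, in the right subtree of $z$.

Example: four blocks, balanced tree of depth 2. If $a$ occurs in all four blocks, its strings are $\mathsf{LL},\mathsf{LR},\mathsf{RL},\mathsf{RR}$, with alternation numbers $0,1,1,0$. If $b$ occurs only in $B_1$ and $B_3$, its strings there are $\mathsf L$ and $\mathsf R$. More generally, if a symbol occurs in all $2^r$ blocks of a balanced tree of depth $r\ge1$, its strings are all $2^r$ words of length $r$, and exactly $2\sum_{g\le h}\binom{r-1}{g}$ of them have at most $h$ alternations. For fixed $h$ this is polynomial in $r$, a tiny fraction of $2^r$.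

Two facts will be used all the time.

**(1)** If $x$ is an ancestor of $x'$ and $a$ occurs below $x'$, then $\mathrm{str}(a,x)$ is a prefix of $\mathrm{str}(a,x')$. Hence $\mathrm{alt}(a,\cdot)$ is $0$ at the root, never decreases along a downward path, and grows by at most $1$ per step, because each step adds at most one letter.

**(2)** Let $B$ be a block below the node $x$ with $a\in B$. The letters of $\mathrm{str}(a,B)$ recorded at $x$ or below contain an $\mathsf R$ if and only if $a$ occurs in an earlier block below $x$. They contain an $\mathsf L$ if and only if $a$ occurs in a later block below $x$. Indeed, an $\mathsf R$ recorded at $z$ exhibits an earlier occurrence in the left subtree of $z$. Conversely, if $B'$ is an earlier block below $x$ with $a\in B'$, then at the lowest common ancestor of $B'$ and $B$ the path to $B$ goes right and an $\mathsf R$ is recorded. The statement for $\mathsf L$ is symmetric.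

The strings serve to bound the length of sequences that avoid a pattern shaped like the letter M. They split the occurrences in two classes. Occurrences with *many* alternations will be controlled by the forbidden pattern: each letter of the string offers an earlier or a later occurrence of the symbol, and with enough alternations we can always assemble the pattern. Occurrences with *few* alternations will be counted by a recursion that loses only a polynomial factor in $\alpha(n)$.

## 2. M-shaped patterns, sparse sequences, and $\alpha(n)$

Two sequences are *isomorphic* ($\cong$) if one arises from the other by a bijective renaming of symbols. For a fixed sequence $\sigma$ over $\|\sigma\|$ distinct symbols, $S$ is *$\sigma$-free* if no subsequence of $S$ is isomorphic to $\sigma$. A sequence is *$l$-sparse* if every $l$ consecutive symbols are pairwise distinct; thus $abcab$ is $3$-sparse and $abcb$ is not. Let $\mathrm{Ex}(\sigma,n)$ be the maximum length of a $\sigma$-free, $\|\sigma\|$-sparse sequence over an alphabet of $n$ symbols. Sparseness is needed for the question to make sense: without it one could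 repeat one symbol forever.

Write $w^R$ for the reversal of a word $w$. With $w=a_1\cdots a_k$, a word of $k\ge2$ distinct symbols, the **M-shaped sequence** is
$$\mu_k=w\,w^R\,w\,w^R=a_1\cdots a_{k-1}a_k^2a_{k-1}\cdots a_2a_1^2a_2\cdots a_{k-1}a_k^2a_{k-1}\cdots a_2a_1 .$$
It generalizes $ababa$, has length $4k$ and is a palindrome. For instance $\mu_2=abbaabba$.

Let us compute by hand for $k=2$. One symbol gives $\mathrm{Ex}(\mu_2,1)=1$. Over two symbols a $2$-sparse sequence is an alternation $ababab\cdots$. Embed $abbaabba$ as early as possible: positions $1,2,4,5,7,8,10,11$. So an alternation of length $11$ contains $\mu_2$. In the alternation of length $10$ starting with $a$, the other copy $baabbaab$ would need positions $2,3,5,6,8,9,11,12$, so neither copy fits. Hence $\mathrm{Ex}(\mu_2,2)=10$.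

**Ackermann functions.** Let $A_1(x)=2x$, $A_{i+1}(x)=A_i^{(x)}(1)$ (the $x$-fold iterate applied to $1$), and $\alpha(n)=\min\{i\ge1:A_i(3)\ge n\}$. The usual definitions of the inverse Ackermann function differ by bounded additive constants, which is immaterial here. Thus $A_2(x)=2^x$, and
$$A_i(1)=2,\qquad A_i(2)=4,\qquad A_{i+1}(x+1)=A_i(A_{i+1}(x)).\tag{3}$$
The first values at $3$ are $A_1(3)=6$, $A_2(3)=8$, $A_3(3)=16$, $A_4(3)=65536$. We need three monotonicity facts, for integers $x\ge1$:
$$A_i(x)\ge2x,\qquad A_i(x+1)\ge2A_i(x)\ (i\ge2),\qquad A_{i+1}(x)\ge A_i(x).\tag{4}$$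
The first holds for $i=1$. If it holds for $i$, then $A_{i+1}(x+1)=A_i(A_{i+1}(x))\ge2A_{i+1}(x)$. This is the second fact for $i+1$, and with $A_{i+1}(1)=2$ it gives $A_{i+1}(x)\ge2^x\ge2x$. So every $A_i$ is strictly increasing. The third is clear for $i=1$. For $i\ge2$ use induction on $i$ and then on $x$. Equality holds at $x=1$. For $x\ge2$ we have $A_{i+1}(x-1)\ge A_i(x-1)\ge A_2(x-1)=2^{x-1}\ge x$, so $A_{i+1}(x)=A_i(A_{i+1}(x-1))\ge A_i(x)$. Finally, by (3),
$$A_{r+1}(3)=A_r(4)>A_r(3),\qquad A_r(3)\ge r+5,\tag{5}$$
the second because $A_1(3)=6$. Hence $\alpha$ takes every integer value $\ge1$.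

Here is the question, posed in the paper "On the Structure and Composition of Forbidden Sequences, with Geometric Applications". *Is there a constant $t$, independent of $k$, such that $\mathrm{Ex}(\mu_k,n)=O(n2^{\alpha(n)^t})$ for every fixed $k\ge2$?* The constant hidden in $O$ may depend on $k$. We write $O_k,\Omega_t$ to show what hidden constants depend on. The answer is yes, and every $t>0$ works, because the truth is polynomial in $\alpha(n)$.

**Theorem 1.** For every fixed $k\ge2$: $\mathrm{Ex}(\mu_k,n)=O_k\big(n\,\alpha(n)^{d_k}\big)$ with $d_k=4k^24^k$.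

**Theorem 2.** For every integer $t\ge1$ and $k=4t^2+1$: $\mathrm{Ex}(\mu_k,n)=\Omega_t\big(n\,\alpha(n)^t\big)$.

**Corollary 3.** (a) For every real $t>0$ and every $k\ge2$: $\mathrm{Ex}(\mu_k,n)=O_k(n2^{\alpha(n)^t})$. (b) For $g:\mathbb N\to(0,\infty)$, the bound $\mathrm{Ex}(\mu_k,n)=O_k(n\,g(\alpha(n)))$ holds for every $k$ if and only if $x^d=O_d(g(x))$ for every $d\in\mathbb N$.

*Proof of Corollary 3 from the theorems.* Since $x^d=O(2^{x^t})$ for all $d$, part (a) follows from Theorem 1. In (b), "if" is Theorem 1. For "only if", take $d\ge1$ and $k=4d^2+1$. Theorem 2 and the assumed bound give $\alpha(n)^d=O_d(g(\alpha(n)))$ for all large $n$. As $\alpha$ takes all integer values $\ge1$, we get $x^d=O_d(g(x))$ for all large $x$. The finitely many other $x$ only change the constant because $g>0$. The case $d=0$ follows from $d=1$. $\square$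

The question itself needs only Theorem 1 (Sections 3–7). Theorem 2 (Sections 8–10) shows that the degree of the polynomial has to grow with $k$.

## 3. Formations, and patterns with three runs

From here to the end of Section 7, $k\ge2$ is fixed.

**Definition (formation).** A $(k,s)$-*formation* is a concatenation of $s$ permutations of a common set of $k$ symbols. A sequence is *$s$-free* if it contains no $(k,s)$-formation as a subsequence.

For example $ab\,ba\,ab$ is a $(2,3)$-formation. A $(k,4k)$-formation contains every word of length $4k$ over its $k$ symbols: take one letter from each permutation. In particular it contains $\mu_k$. So **$\mu_k$-free sequences are $4k$-free.**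

We recall the theorem of Erdős and Szekeres: a sequence of $N^2+1$ reals has a nondecreasing or a strictly decreasing subsequence of length $N+1$. Applied to the negatives, it also gives a nonincreasing or a strictly increasing one. The only other external result is the following.

**Theorem 4** (M. Klazar, P. Valtr, *Generalized Davenport–Schinzel sequences*, Combinatorica 14 (1994) 463–476). For each $l\ge2$ there is $c_l\ge1$ such that every $l$-sparse sequence over $n$ symbols with no subsequence isomorphic to $a_1\cdots a_l\,a_{l-1}\cdots a_1\,a_2\cdots a_l$ has length at most $c_ln$.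

We need it for blocked sequences and for the three-run pattern $ww^Rw$, which is $\mu_k$ without its last run.

**Lemma 5.** If a blocked sequence with $m$ blocks over $n$ symbols contains no subsequence $ww^Rw$ with $w$ a word of $K\ge1$ distinct symbols, then its length is at most $c_{K+2}\,n+(K+1)m$.

*Proof.* Put $l=K+2$. The pattern of Theorem 4, restricted to the symbols $a_2,\dots,a_{K+1}$, is $(a_2\cdots a_{K+1})(a_{K+1}\cdots a_2)(a_2\cdots a_{K+1})$, which has the form $ww^Rw$ with $|w|=K$. So the pattern of Theorem 4 is avoided. It remains to make the sequence $l$-sparse cheaply. Scan it and delete a symbol if it equals one of the last $l-1$ retained symbols; the retained sequence is $l$-sparse. How many symbols does one block lose? Its symbols are distinct, so a deleted symbol equals a symbol retained *before* the block, and this one is among the last $l-1$ symbols retained before the block. Each of these at most $l-1$ symbols appears at most once in the block. So at most $l-1=K+1$ symbols per block are deleted, and Theorem 4 bounds the rest. $\square$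

## 4. Grouping blocks without looking at alternations

A natural start is to use only that $S$ is $4k$-free, cut it into groups of consecutive blocks, and recurse. We set this scheme up properly, because the proof reuses it, and see what it gives.

Put $c=4k+2$ and
$$a_{1,j}=2^j,\qquad a_{i,1}=2,\qquad a_{i,j}=\rho\cdot a_{i-1,\rho}\ \text{ with }\rho=a_{i,j-1}\quad(i,j\ge2).$$
All $a_{i,j}\ge2$, hence $a_{i,j}\ge2a_{i,j-1}$.

**Lemma 6.** Let $S$ be blocked and $s$-free, with $n$ symbols and $m$ blocks, $1\le s\le4k$.
(i) If $s=1$, then $|S|\le(k-1)m$. If $s=2$, then $|S|\le n+(k-1)m$.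
(ii) If $m\le2^J$ with $J\ge1$, then $|S|\le Z_s(n+J^sm)$ with $Z_s=k2^s$.

*Proof.* (i) Any $k$ distinct symbols form a $(k,1)$-formation, so for $s=1$ there are fewer than $k$ symbols. For $s=2$, a block with $k$ symbols that all occur in earlier blocks would give a $(k,2)$-formation, so each block has at most $k-1$ non-first occurrences.

(ii) For $s\le2$ this follows from (i), and for $J=1$ from $|S|\le2n$. Let $s\ge3$, $J\ge2$, and use induction on $s$ and $J$. Split the blocks into two halves of at most $2^{J-1}$ blocks. Let $\hat n$ be the number of symbols that occur in both halves. These symbols, restricted to either half, form an $(s-1)$-free sequence, because one occurrence of each in the other half supplies one more permutation. So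
$$|S|\le Z_s\big(n-\hat n+(J-1)^sm\big)+Z_{s-1}\big(2\hat n+(J-1)^{s-1}m\big)\le Z_s(n+J^sm),$$
using $2Z_{s-1}=Z_s$ and $J^s-(J-1)^s\ge J^s-(J-1)J^{s-1}=J^{s-1}$. $\square$

**The grouping.** Let $i,j\ge2$, $\rho=a_{i,j-1}$, and $\rho^c<m\le a_{i,j}^c$. Divide the $m$ blocks into $\hat m=\lceil m/\rho^c\rceil$ consecutive groups of $1\le m_q\le\rho^c$ blocks. Let $S_q$ be group $q$ of an $s$-free blocked sequence $S$ with $m$ blocks, $1\le s\le4k$. A symbol is *local* if it occurs in only one group, *global* if it occurs in at least two. Let $\hat n$ be the number of global symbols. Let $\hat S$ be the blocked sequence whose $q$-th block consists of the global symbols of $S_q$, ordered by first occurrence in $S_q$. We record: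

* **(6)** $\hat m\le a_{i-1,\rho}^c$, since $m\le\rho^ca_{i-1,\rho}^c$. Since $m/\rho^c>1$, also $\hat m\le2m/\rho^c$, and as $\rho\ge2$ and $c\ge s+2$, $\rho^s\hat m\le2m\rho^{-2}\le m/2$.
* **(7)** $\hat S$ is a subsequence of $S$, hence $s$-free. It has $\hat m$ blocks and $\hat n$ symbols.
* **(8)** Let $s\ge3$. The global symbols whose *first* group is $q$, restricted to $S_q$, form an $(s-1)$-free sequence: append occurrences in other groups. The same holds for those whose *last* group is $q$: prepend occurrences. The global symbols of group $q$ for which $q$ is neither first nor last, called *middle* in $q$, form in $S_q$ an $(s-2)$-free sequence: prepend and append.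

**What this gives.** Suppose we look for numbers $Y_s(i)$ with $|S|\le Y_s(i)(n+j^sm)$ for all $s$-free $S$ with $m\le a_{i,j}^c$ blocks. Local symbols contribute at most $Y_s(i)(n-\hat n+(j-1)^sm)$. First and last groups contribute at most $2Y_{s-1}(i)(\hat n+(j-1)^{s-1}m)$. The number of pairs (group, middle symbol) is at most $|\hat S|\le Y_s(i-1)(\hat n+m/2)$, by (6) and (7), so the middle contributes at most $Y_{s-2}(i)\big(Y_s(i-1)(\hat n+m/2)+(j-1)^{s-2}m\big)$. The coefficient of $\hat n$ leads to
$$Y_s(i)=2Y_{s-1}(i)+Y_{s-2}(i)\,Y_s(i-1)\qquad(s\ge3,\ i\ge2),\tag{9}$$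
with $Y_s(i)=\Theta$ for $s\le2$ or $i=1$, where $\Theta\ge2$ is a constant. But (9) is too weak. Put $L_r(i)=\log_2Y_{2r}(i)$. Then $L_r(i)\ge L_{r-1}(i)+L_r(i-1)$ for $r,i\ge2$, while $L_1(i)\ge1$ and $L_r(1)\ge1$. By Pascal's rule $L_r(i)\ge\binom{i+r-2}{r-1}$. For $s=4k$, that is $r=2k$, the solution of (9) is at least $2^{\binom{i+2k-2}{2k-1}}$. Since $i$ will be $\alpha(n)$, this route yields an exponent that is a polynomial of degree $2k-1$ in $\alpha(n)$, and no $t$ independent of $k$ comes out.

The damage is done by the product $Y_{s-2}(i)\,Y_s(i-1)$. It contains the very quantity $Y_s$ being bounded, with a factor larger than $1$, and so multiplies at every step of $i$. It arises because every middle symbol of $\hat S$ is expanded inside its group. The alternation count repairs this. If we count only occurrences with at most $h$ alternations, a middle symbol has already spent at least one alternation above its group. Either it has spent all $h$, and then it has at most *one* countable occurrence in the group; or it has spent fewer, and then the product involves only $h-1$. Section 6 carries this out. First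 we must see why it suffices to count occurrences with few alternations, and this is where $\mu_k$ enters.

## 5. Many alternations force $\mu_k$

**Lemma 7 (Key Lemma).** There is $C=C(k)$ such that for every $\mu_k$-free blocked $S$ with $m$ blocks and every tree $\mathcal T$ as in Section 1,
$$|S|\le C\,\big(N_{2k-1}(S,\mathcal T)+m\big).$$

The plan is to give the occurrences with many alternations new names, so that there are few names and the renamed sequence contains no long $ww^Rw$; then Lemma 5 applies. A long $ww^Rw$ gives a copy $y_1\cdots y_k\,y_k\cdots y_1\,y_1\cdots y_k$ in $S$. It becomes a copy of $\mu_k$ as soon as we find $y_k\cdots y_1$ *before* it or *after* it. The letters $\mathsf R$ supply earlier occurrences, the letters $\mathsf L$ later ones, and the alternation supplies them in the right order.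

*Proof.* Put $h=2k-1$.

**Step 1 (rename the occurrences with $\mathrm{alt}\ge h$).** Let $e=(B,a)$ be an occurrence with $\mathrm{alt}(e)\ge h$. By (1) there is a unique node $v$ on the path to $B$ with $\mathrm{alt}(a,v)=h$ and $\mathrm{alt}(a,\mathrm{parent}(v))=h-1$. Let $V_a$ be the set of nodes obtained in this way for $a$. It is an antichain: if $v$ were a proper ancestor of $v'$, both in $V_a$, then $\mathrm{parent}(v')$ is $v$ or below it, so $\mathrm{alt}(a,\mathrm{parent}(v'))\ge h$, which is false. Rename $e$ to the new symbol $(a,v)$. The renamed occurrences form a blocked sequence $T'$ with $m$ blocks. Let $n'$ be its number of symbols. All occurrences of $(a,v)$ in $T'$ lie below $v$, and forgetting the second coordinate turns $T'$ into a subsequence of $S$.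

**Step 2 (there are few names).** We show
$$n'+|\{e:\mathrm{alt}(e)\le h-1\}|\le N_h(S,\mathcal T).\tag{10}$$
Consider a name $(a,v)$. Since the alternation number rises from $\mathrm{parent}(v)$ to $v$, the last letter of $\mathrm{str}(a,v)$ was recorded at $\mathrm{parent}(v)$. If it is $\mathsf L$, take the first block below $v$ containing $a$. By (2), only $\mathsf L$'s are recorded from $v$ on. If it is $\mathsf R$, take the last such block; then only $\mathsf R$'s are recorded from $v$ on. In both cases we get an occurrence of $a$ with $\mathrm{alt}$ exactly $h$. Different names give different occurrences, because for fixed $a$ the nodes of the antichain $V_a$ have disjoint subtrees. So $n'$ is at most the number of occurrences with $\mathrm{alt}=h$, which is (10).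

**Step 3 (reduction to a claim).** The remaining steps prove the

**Claim.** $T'$ contains no $ww^Rw$ with $w$ a word of $K:=(k-1)^{2^{2k}}+1$ distinct symbols.

Given this, Lemma 5 and (10) yield
$$|S|\le|\{e:\mathrm{alt}(e)\le h-1\}|+c_{K+2}n'+(K+1)m\le C(N_h+m),\qquad C=c_{K+2}+K+1.$$

So suppose $T'$ contains $ww^Rw$ with $w=(b_1,v_1)\cdots(b_K,v_K)$.

**Step 4 (the nodes lie on one path, the $b_p$ are distinct).** In $ww^Rw$ any two letters interleave: one occurs between two occurrences of the other. All occurrences of $(b_p,v_p)$ lie below $v_p$, and the leaves below $v_p$ form an interval of blocks. If an occurrence of $(b_q,v_q)$ lies between two occurrences of $(b_p,v_p)$, its block lies below both $v_p$ and $v_q$, so these nodes are comparable (possibly equal). Hence all $v_p$ lie on one downward path. If $b_p=b_q$ with $p\ne q$, then $v_p\neq v_q$ would be comparable elements of the antichain $V_{b_p}$, which is impossible. Let $\delta_p$ be the depth of $v_p$. On the common path, nodes are identified by their depth.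

**Step 5 (make the depths $\delta$ monotone).** As $K=\big((k-1)^{2^{2k-1}}\big)^2+1$, Erdős–Szekeres gives $(k-1)^{2^{2k-1}}+1$ indices along which $\delta$ is nondecreasing or strictly decreasing. In the second case reverse time: reverse $S$ and mirror $\mathcal T$. This swaps $\mathsf L$ and $\mathsf R$, preserves $\mathrm{alt}$ and the sets $V_a$, reverses $T'$, and keeps $S$ $\mu_k$-free since $\mu_k$ is a palindrome. The pattern $ww^Rw$ becomes $w^Rww^R=uu^Ru$ with $u=w^R$, and $\delta$ is increasing along $u$. So we may assume that $\delta$ is nondecreasing along the word.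

**Step 6 (make the depths of the letters monotone).** Each $\mathrm{str}(b_p,v_p)$ has $2k-1$ alternations, that is, $2k$ maximal runs. So it contains the alternating word $\mathsf{RLR}\cdots\mathsf R$ with $k$ letters $\mathsf R$ and $k-1$ letters $\mathsf L$. Choose nodes where such letters were recorded, of depths
$$d_1(p)<d_2(p)<\dots<d_{2k-1}(p)<\delta_p,$$
with $\mathsf R$ at odd and $\mathsf L$ at even indices. Apply Erdős–Szekeres $2k-1$ more times, once for each $d_\tau$. Each application takes $N^2+1$ indices to $N+1$, so from $(k-1)^{2^{2k-1}}+1$ indices we are left with $(k-1)^{2^0}+1=k$. Rename them $1<\dots<k$, the symbols $y_1,\dots,y_k$ and the nodes again $v_1,\dots,v_k$; since $\delta$ is nondecreasing, $v_1$ is shallowest and $v_k$ deepest. We have arranged: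

* for each odd $\tau$, $d_\tau$ is nondecreasing or strictly decreasing along $1,\dots,k$;
* for each even $\tau$, $d_\tau$ is nonincreasing or strictly increasing along $1,\dots,k$.

**Step 7 (locate the three-run pattern).** Let $Q=y_1\cdots y_k\;y_k\cdots y_1\;y_1\cdots y_k$ be the resulting subsequence of $S$. All of $Q$ lies below $v_1$, because every $v_x$ is $v_1$ or below it. The third run of $Q$ lies below $v_k$: it lies between the second and the third occurrence of $y_k$ in $Q$ (the third included), and these two are below $v_k$, whose leaves form an interval.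

**Step 8 (find the fourth run).** There are three cases.

*Case 1: some odd $\tau$ with $d_\tau$ strictly decreasing.* Then $d_\tau(x)\le d_\tau(1)<\delta_1$ for all $x$. So the node $z_x$ of depth $d_\tau(x)$ is a proper ancestor of $v_1$ at which the path goes right, and $y_x$ occurs in the left subtree of $z_x$. Left subtrees hanging at shallower nodes are earlier, and all of them precede the subtree of $v_1$, hence $Q$. As $d_\tau(k)<\dots<d_\tau(1)$, $S$ contains $y_k\cdots y_1$ before $Q$. This gives $y_k\cdots y_1\,y_1\cdots y_k\,y_k\cdots y_1\,y_1\cdots y_k\cong\mu_k$, a contradiction.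

*Case 2: some even $\tau$ with $d_\tau$ strictly increasing.* Since $d_\tau(x)<\delta_x\le\delta_k$, the node of depth $d_\tau(x)$ is a proper ancestor of $v_k$ at which the path goes left, and $y_x$ occurs in its right subtree. This right subtree comes after the subtree of $v_k$, hence after the third run of $Q$. Right subtrees at deeper nodes come earlier. As $d_\tau(k)>\dots>d_\tau(1)$, $S$ contains $y_k\cdots y_1$ after $Q$, and $Q\,y_k\cdots y_1\cong\mu_k$, a contradiction.

*Case 3: neither.* Then $d_\tau$ is nondecreasing for odd $\tau$ and nonincreasing for even $\tau$. For odd $\tau\le2k-3$ and all $x,x'$,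
$$d_\tau(x)\le d_\tau(k)<d_{\tau+1}(k)\le d_{\tau+1}(1)<d_{\tau+2}(1)\le d_{\tau+2}(x').$$
So the letters separate into layers: every $d_1$ lies above every $d_3$, every $d_3$ above every $d_5$, and so on. We take one symbol from each layer:
$$d_1(k)<d_3(k-1)<d_5(k-2)<\dots<d_{2k-1}(1)<\delta_1 .$$
These are depths of proper ancestors of $v_1$ at which the path goes right. Their left subtrees contain $y_k,y_{k-1},\dots,y_1$ in this time order, all before $Q$. As in Case 1 we obtain $\mu_k$, a contradiction.

This proves the Claim and the lemma. $\square$

To see the mechanism at its smallest, take $k=2$: the word is $\mathsf{RLR}$, with depths $d_1<d_2<d_3$ for each of two symbols $y_1,y_2$. If $y_2$ is strictly above $y_1$ in the first or third place, we are in Case 1. If $y_2$ is strictly below $y_1$ in the second place, we are in Case 2. Otherwise $d_1(2)<d_2(2)\le d_2(1)<d_3(1)$, so the first $\mathsf R$ of $y_2$ is above the last $\mathsf R$ of $y_1$, and $y_2y_1$ appears before $Q$. The letters $\mathsf L$ between the $\mathsf R$'s serve to separate the layers.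

## 6. Counting the occurrences with at most $h$ alternations

Recall $c=4k+2$ and the numbers $a_{i,j}$ from Section 4. Put $\Theta:=2^{4k}k\,c^{4k}+2^c$. For $h\ge0$, $1\le s\le4k$, $i\ge1$ let $Y_{h,s}(i)=\Theta$ if $h=0$ or $s\le2$ or $i=1$, and otherwise
$$Y_{h,s}(i)=Y_{h,s}(i-1)+2Y_{h,s-1}(i)+Y_{h-1,s-2}(i)\,Y_{h-1,s}(i-1).\tag{11}$$
Compare with (9): the quantity $Y_{h,s}(i-1)$ now comes with coefficient $1$, and the product only involves $h-1$. By (11), $Y_{h,s}(i)\ge Y_{h,s}(i-1)$, so $Y_{h,s}(i)\ge\Theta\ge2$ always.

**Lemma 8.** For $i,j\ge1$ and $1\le m\le a_{i,j}^c$ there is a tree $\mathcal T_{i,j,m}$ with $m$ leaves such that for all $h\ge0$, $1\le s\le4k$ and every $s$-free blocked $S$ with $m$ blocks and $n$ symbols,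
$$N_h(S,\mathcal T_{i,j,m})\le Y_{h,s}(i)\,(n+j^sm).\tag{12}$$
Moreover $Y_{h,s}(i)=O_{k,h}(i^d)$ with $d=s(2^h-1)$.

*Proof.*

**Step 1 (the trees).** The trees follow the grouping of Section 4 and must not depend on $s,h,S$. If $i=1$ or $j=1$, let $\mathcal T_{i,j,m}$ be any tree. Let $i,j\ge2$ and $\rho=a_{i,j-1}$. If $m\le\rho^c$, put $\mathcal T_{i,j,m}=\mathcal T_{i,j-1,m}$. Otherwise form the $\hat m$ groups. By (6) the tree $\hat{\mathcal T}=\mathcal T_{i-1,\rho,\hat m}$ is defined; let its leaves be the groups, and replace leaf $q$ by $\mathcal T_q:=\mathcal T_{i,j-1,m_q}$, which is defined since $m_q\le\rho^c$.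

We prove (12) by induction on $(i,j)$ in lexicographic order, for all $m,h,s,S$ at once.

**Step 2 (cases that need no grouping).**

* $h=0$: a string with no alternation has no $\mathsf R$ or no $\mathsf L$. By (2) with $x$ the root, it belongs to the first or the last occurrence of its symbol. So $N_0\le2n$.
* $s\le2$: Lemma 6(i).
* $i=1$: $m\le2^{cj}$, so Lemma 6(ii) with $J=cj$ gives $N_h\le|S|\le Z_s(n+(cj)^sm)\le Z_sc^s(n+j^sm)$, and $Z_sc^s\le\Theta$.
* $i\ge2$, $j=1$: $m\le2^c$, so $|S|\le nm\le2^cn\le\Theta n\le Y_{h,s}(i)n$.
* $i,j\ge2$, $m\le a_{i,j-1}^c$: use the statement for $(i,j-1)$.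

There remains the main case $h\ge1$, $s\ge3$, $i,j\ge2$, $m>\rho^c$, with groups and $\hat S$ as in Section 4.

**Step 3 (split the strings at the group level).** For an occurrence $(B,a)$ in group $q$ write $\mathrm{str}(a,B)=\sigma_1\sigma_2$, where $\sigma_1$ is recorded in $\hat{\mathcal T}$ and $\sigma_2$ in $\mathcal T_q$. If $a$ is local, $\sigma_1$ is empty. If $a$ is global, $\sigma_1$ is the string of $(q,a)$ in $(\hat S,\hat{\mathcal T})$, because the $q$-th block of $\hat S$ contains $a$ exactly if $a$ is a global symbol of $S_q$. The word $\sigma_2$ is the string of $(B,a)$ in $S_q$ with respect to $\mathcal T_q$, also after restricting $S_q$ to any symbol set containing $a$. We have $\mathrm{alt}(\sigma_1\sigma_2)\ge\mathrm{alt}(\sigma_1)+\mathrm{alt}(\sigma_2)$. By (6), (7) and the statement for $(i-1,\rho)$, for every $h'\ge0$,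
$$N_{h'}(\hat S,\hat{\mathcal T})\le Y_{h',s}(i-1)(\hat n+\rho^s\hat m)\le Y_{h',s}(i-1)\big(\hat n+\tfrac m2\big).\tag{13}$$
Now count the occurrences with $\mathrm{alt}(\sigma_1\sigma_2)\le h$, using the statement for $(i,j-1)$ inside the groups. Recall $\sum_qm_q=m$.

**Step 4 (local symbols).** They contribute at most $Y_{h,s}(i)\big(n-\hat n+(j-1)^sm\big)$.

**Step 5 (global symbols in their first or last group).** By (8) these symbols, restricted to $S_q$, form an $(s-1)$-free sequence, and $\mathrm{alt}(\sigma_2)\le h$. First and last groups together contribute at most $2Y_{h,s-1}(i)\big(\hat n+(j-1)^{s-1}m\big)$.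

**Step 6 (middle symbols).** Let $a$ be middle in group $q$. It occurs in earlier and in later groups, so by (2), applied in $\hat{\mathcal T}$, $\sigma_1$ contains both letters. Thus $e:=\mathrm{alt}(\sigma_1)\ge1$, and $e\le h$.

*All alternations spent: $e=h$.* Then $\sigma_2$ consists only of (zero or more) copies of the last letter of $\sigma_1$. By (2) inside $\mathcal T_q$, if this letter is $\mathsf L$, then $B$ is the first block of $S_q$ containing $a$; if it is $\mathsf R$, then $B$ is the last one. So for given $(q,a)$ at most one $B$ is possible, and by (13) there are at most $N_h(\hat S,\hat{\mathcal T})\le Y_{h,s}(i-1)(\hat n+\frac m2)$ such occurrences.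

*Some alternation left: $e\le h-1$.* Then $\mathrm{alt}(\sigma_2)\le h-e\le h-1$. Let $M_q$ be the set of middle symbols $a$ in group $q$ with $1\le\mathrm{alt}(\sigma_1)\le h-1$. By (13), $\sum_q|M_q|\le N_{h-1}(\hat S,\hat{\mathcal T})\le Y_{h-1,s}(i-1)(\hat n+\frac m2)$. By (8), $S_q$ restricted to $M_q$ is $(s-2)$-free. So there are at most
$$Y_{h-1,s-2}(i)\Big(Y_{h-1,s}(i-1)\big(\hat n+\tfrac m2\big)+(j-1)^{s-2}m\Big)$$
such occurrences.

**Step 7 (add up).** In the contributions of Steps 5 and 6 the coefficient of $\hat n$ is exactly $Y_{h,s}(i)$ by (11). The coefficient of $m$ there is at most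
$$j^{s-1}\Big[2Y_{h,s-1}(i)+\tfrac12Y_{h,s}(i-1)+Y_{h-1,s-2}(i)\big(\tfrac12Y_{h-1,s}(i-1)+1\big)\Big]\le j^{s-1}\,Y_{h,s}(i),$$
because $Y_{h-1,s}(i-1)\ge2$. Adding Step 4, the coefficient of $n$ is $Y_{h,s}(i)$, that of $\hat n$ is $0$, and that of $m$ is at most $Y_{h,s}(i)\big((j-1)^s+j^{s-1}\big)\le Y_{h,s}(i)\,j^s$. This is (12).

**Step 8 (the degree).** Put $d(h,s)=0$ if $h=0$ or $s\le2$, and otherwise $d(h,s)=1+\max\{d(h,s-1),\,d(h-1,s-2)+d(h-1,s)\}$. By induction on $h$ and then $s$, $Y_{h,s}(i)=O(i^{d(h,s)})$. Indeed, by (11) the increments satisfy $Y_{h,s}(i)-Y_{h,s}(i-1)=O(i^{d(h,s)-1})$, and summing over $2,\dots,i$ and adding $Y_{h,s}(1)=\Theta$ gives $O(i^{d(h,s)})$. Finally $d(h,s)\le s(2^h-1)$, again by induction: this is clear for $h=0$ or $s\le2$, and for $h\ge1$, $s\ge3$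
$$1+(s-1)(2^h-1)\le s(2^h-1),$$
$$1+(s-2)(2^{h-1}-1)+s(2^{h-1}-1)=s2^h-2^h-2s+3\le s(2^h-1),$$
the last because $3\le s+2^h$. $\square$

## 7. From blocked to sparse sequences: proof of Theorem 1

**Step 1 (a bound for blocked sequences).** Let $\Psi(n,m)$ be the maximum length of a $\mu_k$-free blocked sequence with at most $n$ symbols and at most $m$ blocks; padding with empty blocks, we may assume exactly $m$. We first compare $a_{i,j}$ with the Ackermann functions: $a_{i,j}\ge A_{i+1}(j)$. This is an equality for $i=1$, and $a_{i,1}=2=A_{i+1}(1)$. For $i,j\ge2$, by induction,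
$$a_{i,j}\ge a_{i-1,a_{i,j-1}}\ge A_i(a_{i,j-1})\ge A_i(A_{i+1}(j-1))=A_{i+1}(j).$$
Let $i=\alpha(n)$. Then $a_{i,3}\ge A_{i+1}(3)\ge A_i(3)\ge n$ and $a_{i,3}\ge A_2(3)=8$, so $a_{i,3}^c\ge8n\ge2n+1$. Hence for $1\le n'\le n$ Lemma 8 applies with $m=2n'+1$, $j=3$, $s=4k$ (recall that $\mu_k$-free implies $4k$-free). Together with the Key Lemma ($h=2k-1$),
$$\Psi(n',2n'+1)\le C\big(Y_{2k-1,4k}(i)+1\big)\big(1+3^{4k}\big)(3n'+1)=O_k\big(n'\,\alpha(n)^{\Delta}\big),\qquad \Delta=4k\cdot2^{2k-1}.$$
So $\mathcal B(n):=\max_{1\le n'\le n}\Psi(n',2n'+1)/n'=O_k(\alpha(n)^{\Delta})$.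

**Step 2 (set up an induction on formations).** A sparse sequence has no given blocks; we cut it so that few pieces arise and each piece avoids shorter formations. Let $\Lambda_s(n)$ be the maximum length of a $k$-sparse, $\mu_k$-free, $s$-free sequence with at most $n$ symbols, and $\lambda_s(n)=\max_{1\le n'\le n}\Lambda_s(n')/n'$. We bound these for $s=2,4,\dots,4k$; the bounds show in particular that they are finite.

**Step 3 ($s=2$).** In a $2$-free $k$-sparse sequence, each segment of $k$ consecutive symbols contains the first occurrence of some symbol. Otherwise its $k$ distinct symbols all occur before the segment, and we get a $(k,2)$-formation. Cutting into segments of length $k$ gives $\Lambda_2(n)\le kn+k$, so $\lambda_2(n)\le2k$.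

**Step 4 (from $s-2$ to $s$, for even $s\ge4$).** Let $S$ be $k$-sparse, $\mu_k$-free and $s$-free with at most $n'$ symbols, $1\le n'\le n$. Write greedily
$$S=S_1x_1S_2x_2\cdots x_{l-1}S_l,$$
where $S_q$ is the longest $(s-2)$-free prefix of what remains and $x_q$ is the next symbol. For $q<l$, $S_qx_q$ contains a $(k,s-2)$-formation. One of its $k$ symbols has its first or its last occurrence in $S$ inside $S_qx_q$: otherwise all $k$ symbols occur both before and after $S_qx_q$, and $S$ contains a $(k,s)$-formation. There are at most $2n'$ first and last occurrences, hence $l-1\le2n'$.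

Keep only the first occurrence of each symbol in each $S_q$, and drop the $x_q$. This gives a $\mu_k$-free blocked sequence with $l\le2n'+1$ blocks. So if $S_q$ has $n_q$ distinct symbols, $\sum_qn_q\le\Psi(n',2n'+1)\le\mathcal B(n)\,n'$. Each $S_q$ is contiguous in $S$, hence $k$-sparse, and it is $(s-2)$-free, so
$$|S|\le\sum_q\Lambda_{s-2}(n_q)+2n'\le\big(\lambda_{s-2}(n)\,\mathcal B(n)+2\big)n'.$$
Since $\lambda_{s-2}(n)\ge1$ (a sequence of distinct symbols), we get $\lambda_s(n)\le\lambda_{s-2}(n)(\mathcal B(n)+2)$.

**Step 5 (conclusion).** There are $2k-1$ steps from $s=2$ to $s=4k$, and $\mu_k$-free implies $4k$-free. Therefore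
$$\mathrm{Ex}(\mu_k,n)\le n\,\lambda_{4k}(n)\le2k\,n\,(\mathcal B(n)+2)^{2k-1}=O_k\big(n\,\alpha(n)^{(2k-1)\Delta}\big),$$
and $(2k-1)\Delta=(2k-1)\cdot4k\cdot2^{2k-1}\le4k^24^k=d_k$. This proves Theorem 1. $\blacksquare$

Together with $x^{d}=O(2^{x^t})$ this answers the question: every $t>0$ works, for instance $t=1$.

## 8. Live and dead blocks: the sequences $U_R(i,j)$

We turn to Theorem 2. Fix an integer $R\ge2$; the letters $\mathsf L,\mathsf R$ of the strings no longer appear. We build blocked sequences $U(i,j)=U_R(i,j)$ whose blocks are marked *live* or *dead*. Live blocks are places where new symbols can still be inserted; dead blocks are kept for good.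

* $U(1,j)$: one live block with $j$ symbols.
* $U(i,1)$, $i\ge2$: $R$ live blocks, each with one symbol, all distinct.
* $U(i,j)$, $i,j\ge2$: let $H=U(i,j-1)$ have $b$ live blocks, and let $G=U(i-1,b)$. Replace each live block $\beta=x_1\cdots x_b$ of $G$ by a fresh copy $H_\beta$ of $H$ in which $x_p$ is appended at the end of the $p$-th live block, followed by a new dead block $D_\beta=x_1\cdots x_b$. Dead blocks of $G$ and of the copies stay dead.

The definition uses that the live blocks of $G=U(i-1,b)$ have length $b$, which is part of (14) below. Example with $R=2$, live blocks in square brackets and dead ones in round brackets: from $H=[1][2]$ and $G=[x\,y]$,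
$$U(2,2)=[1\,x]\,[2\,y]\,(x\,y),$$
and from $H=U(3,1)$, two singletons, and $G=U(2,2)$,
$$U(3,2)=[p\,1]\,[q\,x]\,(1\,x)\;[r\,2]\,[s\,y]\,(2\,y)\;(x\,y).$$

**Basic counts.** Let $b(i,j)$ be the number of live blocks. By induction:

**(14)** Every live block has length $j$. Each symbol occurs in exactly one live block, and this is its first occurrence. Moreover $b(1,j)=1$, $b(i,1)=R$ for $i\ge2$, and $b(i,j)=b(i,j-1)\,b(i-1,b(i,j-1))\ge b(i,j-1)\ge R$ for $i,j\ge2$. The number of symbols is $j\,b(i,j)$.

The new dead blocks have size $b(i,j-1)\ge R$, so *all dead blocks have size at least $R$*.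

**Density.** We want the dead blocks to contain each symbol many times on average. Let $\bar d(i,j)$ be the total size of the dead blocks divided by the number of symbols. Put $b=b(i,j-1)$. Then $G$ has $b\cdot b(i-1,b)=b(i,j)$ symbols, the blocks $D_\beta$ have total size $b(i,j)$, and the $b(i-1,b)$ copies of $H$ have together $(j-1)b(i,j)$ symbols. Hence for $i,j\ge2$
$$\bar d(i,j)=\tfrac1j\big[\bar d(i-1,b)+1+(j-1)\,\bar d(i,j-1)\big],\qquad\bar d(1,j)=\bar d(i,1)=0.$$
In the examples, $\bar d(2,2)=\frac12$ and $\bar d(3,2)=\frac12(\frac12+1)=\frac34=\frac68$. We claim $\bar d(i,j)\ge(i-1)(1-\frac1j)\theta_i$ with $\theta_i=(1-\frac1R)^{i-1}$. This is trivial for $i=1$ or $j=1$. Otherwise, inductively, $\bar d(i-1,b)\ge(i-2)(1-\frac1b)\theta_{i-1}\ge(i-2)\theta_i$ as $b\ge R$, and so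
$$j\,\bar d(i,j)\ge(i-2)\theta_i+1+(j-2)(i-1)\theta_i\ge(j-1)(i-1)\theta_i .$$
If $R\ge i\ge2$, then $\theta_i\ge(1-\frac1R)^{R-1}=\big(1+\frac1{R-1}\big)^{-(R-1)}\ge\frac1e$, hence
$$\bar d(i,2)\ge\frac{i-1}{2e}\ge\frac i{4e}\ge\frac i{12}\qquad(R\ge i\ge2).\tag{15}$$

**Order.** Let $\prec$ order the symbols of $U(i,j)$ by first occurrence. For the symbols of $G$, and for the symbols of one copy of $H$, this agrees with the order in $G$, respectively $H$, because first occurrences lie in live blocks and $x_1,\dots,x_b$ are inserted in this order.

**Lemma 9.** Let $a\prec b$ be symbols of $U(i,j)$.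
(i) If they share a live block, they share no dead block, and after this live block all $a$'s precede all $b$'s.
(ii) They share at most one dead block. If they share a dead block $D$, they share no live block, and both before $D$ and after $D$ all occurrences of $a$ precede all occurrences of $b$.
(iii) If they share no dead block, $baba$ is not a subsequence.

*Proof.* Induction on $(i,j)$. If $i=1$ or $j=1$, every symbol occurs once and there are no dead blocks, so all three statements hold. Let $i,j\ge2$. Call the symbols of $G$ global and those of the copies of $H$ local. Below, $z^*$ and $z^+$ stand for zero or more, respectively one or more, copies of $z$. There are five cases.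

*Case 1: two locals of one copy.* The restriction to them, including live and dead blocks, is as in $H$.

*Case 2: locals of different copies.* They share no block, and all $a$'s precede all $b$'s.

*Case 3: globals that share a live block $\beta$ of $G$.* Let $a=x_p$, $b=x_q$ in $\beta$; then $p<q$. By (i) in $G$ they share no dead block of $G$, and since live occurrences are first, $G$ restricted to $\{a,b\}$ is $(ab)\,a^*b^*$. In $U(i,j)$ this becomes $a$ (in the $p$-th live block of $H_\beta$), $b$ (in the $q$-th), then $D_\beta\ni a,b$, then $a^*b^*$. So they share no live block and exactly one dead block, $D_\beta$. Before it we see $ab$, after it $a^*b^*$; so (ii) holds, and (i), (iii) are vacuous.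

*Case 4: globals $a\in\beta$, $b\in\beta'$ with $\beta\ne\beta'$ live blocks of $G$.* Their live blocks in $U(i,j)$ belong to $H_\beta$ and $H_{\beta'}$, hence differ, and (i) is vacuous. No new dead block contains both, so their shared dead blocks are exactly those shared in $G$. The symbol $b$ does not occur in $H_\beta$ or $D_\beta$, and $a$ does not occur in $H_{\beta'}$ or $D_{\beta'}$. So the restriction to $\{a,b\}$ arises from that of $G$ by doubling the live occurrence of each in place: one copy in $H_\beta$ and one in $D_\beta$, respectively in $H_{\beta'}$ and $D_{\beta'}$. Doubling in place changes neither the order statements in (ii) nor the absence of $baba$. So (ii) and (iii) persist.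

*Case 5: a local $\ell\in H_\beta$ and a global $x$.* Dead blocks of $H_\beta$ contain only local symbols; the blocks $D_{\beta'}$ and the dead blocks of $G$ contain only global ones. So no dead block is shared, and (ii) is vacuous.

If $x\notin\beta$, then $x$ does not occur in $H_\beta$. They share no live block, and the restriction is $x^*\ell^+x^*$, which has no alternation of length 4. So (iii) holds.

If $x=x_p\in\beta$, then $x$ has its first occurrence, and its only one within $H_\beta$, at the end of the $p$-th live block of $H_\beta$. Its other occurrences, at least the one in $D_\beta$, come after $H_\beta$. Suppose first that this live block contains $\ell$. This is the first occurrence of $\ell$, so the restriction is $(\ell x)\,\ell^*x^+$ and $\ell\prec x$. After the shared live block all $\ell$'s precede all $x$'s, so (i) holds, and $x\ell x\ell$ is absent, so (iii) holds. Suppose now that this live block does not contain $\ell$. Then they share no live block, and the restriction is either $\ell^+x\,\ell^*x^+$, with $\ell\prec x$ and $x\ell x\ell$ absent, or $x\,\ell^+x^+$, with $x\prec\ell$ and $\ell x\ell x$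 absent. $\square$

In $U(3,2)$ above, $x$ and $y$ share the dead block $(x\,y)$, and before it the occurrences are $x,x,y,y$, as (ii) demands.

## 9. Composition inside dead blocks

**Definition.** For a sequence over a linearly ordered alphabet, $\mathrm{DUD}_\kappa$ (down–up–down) denotes a subsequence $w^Rww^R$ of $3\kappa$ letters, where $w=y_1\cdots y_\kappa$ with $y_1<\dots<y_\kappa$ in this order. Call its three runs $D_1,U,D_2$. For example $\mathrm{DUD}_1=yyy$, and $\mathrm{DUD}_2=y_2y_1\,y_1y_2\,y_2y_1$.

Fix $R_0\ge4$. For $i\ge2$ put $N_0(i)=R_0$, and for $t\ge1$ let $N_t(i)$ be the number of symbols of $U_R(i,2)$ with $R=\max(N_{t-1}(i),i)$.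

**Lemma 10.** For $t\ge0$, $i\ge2$ and every finite linearly ordered $\Gamma$ with $|\Gamma|\ge N_t(i)$ there is a blocked sequence $X_t(\Gamma,i)$ over $\Gamma$ with all blocks of size $\ge R_0$, of length $\ge24^{-t}i^t|\Gamma|$, containing no $\mathrm{DUD}_{2t+1}$.

*Proof.* For $t=0$ take a single block listing $\Gamma$; it contains no $yyy$. Let $t\ge1$ and $R=\max(N_{t-1}(i),i)$.

**Step 1 (construction).** First let $|\Gamma|=N_t(i)$. Identify $(\Gamma,<)$ with the symbols of $U_R(i,2)$ ordered by $\prec$. Delete the live occurrences, and replace each dead block $D$, which has size $\ge R\ge N_{t-1}(i)$, by $X_{t-1}(D,i)$, with $D$ ordered by $\prec$. All blocks have size $\ge R_0$. By (15), which applies as $R\ge i$, the length is at least $24^{-(t-1)}i^{t-1}\cdot\frac i{12}|\Gamma|$. For general $\Gamma$, concatenate such sequences over $\lfloor|\Gamma|/N_t(i)\rfloor$ disjoint consecutive intervals of $\Gamma$ of size $N_t(i)$. This loses at most a factor $2$, so the length is at least $24^{-t}i^t|\Gamma|$. A $\mathrm{DUD}_{2t+1}$ stays within one of these sequences, because its letters pairwise interleave.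 So we may assume $|\Gamma|=N_t(i)$, and suppose that there is a $\mathrm{DUD}_K$ with $K=2t+1\ge3$, on letters $y_1\prec\dots\prec y_K$. Each of its occurrences comes from a dead block of $U_R(i,2)$.

**Step 2 (two letters meet in one dead block).** Let $p<q$, $a=y_p\prec b=y_q$. The occurrences of $a,b$ in the three runs appear in the order $ba\,ab\,ba$. Choose $b_1$ the $b$ of $D_1$; $a_1$ the $a$ of $D_1$ or of $U$; $b_2$ the $b$ of $U$ or of $D_2$; $a_2$ the $a$ of $D_2$. For every such choice the time order is $b_1,a_1,b_2,a_2$.

If $a,b$ shared no dead block, every dead block would contain at most one of them, so $b_1,a_1,b_2,a_2$ would come from successive distinct blocks and $baba$ would be a subsequence of $U_R(i,2)$, contradicting Lemma 9(iii). So they share a dead block, unique by Lemma 9(ii); call it $D_{pq}$. Every other dead block contains at most one of $a,b$, and Lemma 9(ii) governs the blocks before and those after $D_{pq}$.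

* If $b_2$ came from a block before $D_{pq}$, so would $b_1,a_1$, and the block of $b_1$ would be before that of $a_1$: a contradiction.
* If $b_2$ came from a block after $D_{pq}$, so would $a_2$, and the block of $b_2$ would be before that of $a_2$: a contradiction.
* Hence $b_2$ comes from $D_{pq}$, and $a_1$, being earlier, does not come from after $D_{pq}$. If $a_1$ came from before $D_{pq}$, so would $b_1$, in a block before that of $a_1$: a contradiction. Hence $a_1$ comes from $D_{pq}$.

Using both choices of $a_1$ and of $b_2$: for all $p<q$, the $D_1$- and $U$-occurrences of $y_p$ and the $U$- and $D_2$-occurrences of $y_q$ come from $D_{pq}$.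

**Step 3 (all these blocks coincide).** The $U$-occurrence of each letter comes from one dead block. Looking at $y_1$, all $D_{1q}$ coincide. For $1<p<q$, looking at $y_q$, $D_{pq}=D_{1q}$. So all $D_{pq}$ are the same block $D$. For $1<p<K$, the pair $(p,K)$ shows that the $D_1$- and $U$-occurrences of $y_p$ come from $D$, and the pair $(1,p)$ shows this for the $D_2$-occurrence. So all three occurrences of each of $y_2,\dots,y_{K-1}$ come from $D$, and $X_{t-1}(D,i)$ contains a $\mathrm{DUD}_{K-2}=\mathrm{DUD}_{2(t-1)+1}$, a contradiction. $\square$

**Lemma 11.** For $t\ge1$, $X_t(\Gamma,i)$ is $\mu_k$-free for $k=4t^2+1$.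

*Proof.* Suppose $ww^Rww^R$ occurs with $|w|=(2t)^2+1$. By Erdős–Szekeres $w$ has a subsequence $w'$ of length $2t+1$ that is increasing or decreasing in $\Gamma$. If increasing, runs 2, 3, 4 contain $w'^Rw'w'^R$. If decreasing, $u=w'^R$ is increasing and runs 1, 2, 3 contain $w'w'^Rw'=u^Ruu^R$. Either way there is a $\mathrm{DUD}_{2t+1}$, a contradiction. $\square$

## 10. Growth of $N_t(i)$, and proof of Theorem 2

The length of $X_t(\Gamma,i)$ is about $i^t|\Gamma|$, so we want $i$ close to $\alpha(n)$. We must therefore check that $N_t(i)$ is small enough to allow this.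

**Step 1 (the number of live blocks).** We claim $b_R(i,j)\le A_{i+1}(2(R+j))$. For $i=1$ the left side is $1$; for $j=1$, $i\ge2$ it is $R$; both are fine by (4). For $i,j\ge2$ put $V=A_{i+1}(2(R+j-1))$. Then $V\ge R$, $V\ge5$, and $b(i,j-1)\le V$ by induction. As $b(i-1,\cdot)$ is nondecreasing by (14),
$$b(i,j)\le V\,b(i-1,V)\le V A_i(2(R+V))\le V A_i(4V).$$
Since $A_i(x+1)\ge2A_i(x)$ for $i\ge2$, and $V\le2^V$, $5V\le2^V$ for $V\ge5$, and $2^V=A_2(V)\le A_i(V)$,
$$VA_i(4V)\le2^VA_i(4V)\le A_i(5V)\le A_i(2^V)\le A_i(A_i(V))=A_{i+1}(2(R+j)),$$
the last by applying (3) twice.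

**Step 2 (iterating the composition).** By (14) and Step 1, $N_t(i)=2b_R(i,2)\le2A_{i+1}(2R+4)$ with $R=\max(N_{t-1}(i),i)$. By (3), $A_{r+1}(3)=A_r(4)=A_{r-1}(A_r(3))$ for $r\ge2$. So if $4\le R\le A_{i+e}(3)$ with $e\ge2$, then
$$A_{i+e+2}(3)=A_{i+e}(A_{i+e+1}(3))=A_{i+e}\big(A_{i+e-1}(A_{i+e}(3))\big)\ge A_{i+e}(2^R)\ge A_{i+1}(2R+5)\ge2A_{i+1}(2R+4)\ge N_t(i).$$
Here we used $i+e-1\ge2$, $2^R\ge2R+5$ for $R\ge4$, and (4).

We deduce $N_t(i)\le A_{i+R_0+2t}(3)$ by induction on $t$. By (5), $\max(R_0,i)\le A_{i+R_0}(3)$, which includes $t=0$. In the step, $R=\max(N_{t-1}(i),i)\le A_{i+e}(3)$ with $e=R_0+2(t-1)\ge2$. Also $R\ge4$, because $N_0(i)=R_0\ge4$ and, by (14), $N_t(i)=2b_R(i,2)\ge2R\ge N_{t-1}(i)$. So $N_t(i)\le A_{i+e+2}(3)=A_{i+R_0+2t}(3)$.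

**Step 3 (conclusion).** Let $k=4t^2+1$ and $R_0=2k$. For large $n$ put $i=\alpha(n)-1-R_0-2t\ge2$. By Step 2 and the definition of $\alpha$,
$$N_t(i)\le A_{\alpha(n)-1}(3)<n .$$
So $X_t([n],i)$ exists. By Lemmas 10 and 11 it is $\mu_k$-free, has length $\ge24^{-t}i^tn$, and has blocks of size $\ge2k$. It need not be $k$-sparse; scan it as in the proof of Lemma 5, deleting a symbol if it equals one of the last $k-1$ retained ones. This deletes at most $k-1$ symbols per block, so at least half of each block survives, and the result is $k$-sparse. Hence
$$\mathrm{Ex}(\mu_k,n)\ge\tfrac12\,24^{-t}\big(\alpha(n)-O_t(1)\big)^t\,n=\Omega_t\big(n\,\alpha(n)^t\big).$$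
This proves Theorem 2. $\blacksquare$
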